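# Dyadic blocks on occupied cells and an $O(\log n)$-approximation for Orienteering with time windows

## 1. Occupied cells and their dyadic blocks

Let $N$ be a finite nonempty set. Every $v\in N$ carries a closed interval $[R(v),D(v)]$, its *window*, and a marked point $\sigma(v)\in[R(v),D(v)]$. Think of $v$ as a place, of the window as its opening hours, and of $\sigma(v)$ as the moment somebody visits it. We build a tree structure on the marked points that ignores how long anything takes and only looks at order.

**Definition (cells).** Let $E=\{R(v),D(v):v\in N\}$. The *cells* are the singletons $\{e\}$ with $e\in E$, and the connected components of $\mathbb R\setminus E$. They partition the line and are linearly ordered.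

Every window is a union of consecutive cells. Indeed, a component of $\mathbb R\setminus E$ is connected and contains no endpoint of a window, so it lies entirely inside or entirely outside each window, and for singletons this is trivial.

**Definition (occupied cells).** Let $C_1<C_2<\dots<C_q$ be the cells that contain at least one marked point. Let $i(v)$ be the index with $\sigma(v)\in C_{i(v)}$. Let $[l(v),r(v)]$ be the set of indices $i$ with $C_i\subseteq[R(v),D(v)]$. Put
$$\mu=\max_{v\in N}\bigl(r(v)-l(v)+1\bigr).$$

The set of indices is indeed an integer interval, because the window is convex. It contains $i(v)$, because a cell meeting the window is contained in it. Every $C_i$ with $i\notin[l(v),r(v)]$ is disjoint from the window. Since each occupied cell contains a marked point, $\mu\le q\le|N|$.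

**Definition (blocks and classes).** A *level-$\ell$ block* is an index set $\{j2^\ell+1,\dots,(j+1)2^\ell\}$ with integers $j,\ell\ge0$. Its *parent* is the level-$(\ell+1)$ block containing it, of which it is the left or the right half (*left* or *right child*). For $v\in N$ let $\ell(v)$ be the largest $\ell$ such that the level-$\ell$ block containing $i(v)$ lies in $[l(v),r(v)]$, and let $B(v)$ be that block. The *class* of $v$ is the pair consisting of $\ell(v)$ and the side (left or right) on which $B(v)$ sits in its parent.

Level $0$ always qualifies, since $i(v)\in[l(v),r(v)]$. A block inside $[l(v),r(v)]$ has at most $\mu$ elements, so $2^{\ell(v)}\le\mu$. Hence $0\le\ell(v)\le\lfloor\log_2\mu\rfloor$, and there are at most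
$$2\bigl(1+\lfloor\log_2\mu\rfloor\bigr)$$
classes. By maximality of $\ell(v)$, the parent of $B(v)$ is not contained in $[l(v),r(v)]$.

**Example.** Take six elements with the data below. Here $E=\{1,2,3,4\}$, the occupied cells are $\{1\},\{2\},\{3\},\{4\}$, so $C_i=\{i\}$, $q=4$ and $\mu=4$.

| element | window | $\sigma$ | $[l,r]$ | $B$ | class |
|---|---|---|---|---|---|
| $a$ | $[1,1]$ | 1 | $[1,1]$ | $\{1\}$ | level 0, left |
| $x$ | $[1,2]$ | 1 | $[1,2]$ | $\{1,2\}$ | level 1, left |
| $u$ | $[2,4]$ | 2 | $[2,4]$ | $\{2\}$ | level 0, right |
| $w$ | $[1,4]$ | 2 | $[1,4]$ | $\{1,2,3,4\}$ | level 2, left |
| $v$ | $[1,3]$ | 3 | $[1,3]$ | $\{3\}$ | level 0, left |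
| $z$ | $[4,4]$ | 4 | $[4,4]$ | $\{4\}$ | level 0, right |

For $u$, the parent $\{1,2\}$ of $\{2\}$ sticks out of $[2,4]$ on the left. For $v$, the parent $\{3,4\}$ of $\{3\}$ sticks out of $[1,3]$ on the right. In general a right child is stopped because its parent sticks out on the left, and a left child because its parent sticks out on the right.

The construction serves a routing problem. When $N$ is the set of places that an optimal route visits during their opening hours, there are only logarithmically many classes, so one class keeps a $1/O(\log|N|)$ fraction of the value. We will show that inside one class the route has a very simple shape, which a dynamic program can find without knowing the route, the cells or the blocks.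

## 2. Orienteering with time windows

**Definition (Orient-TW).** The input is an undirected graph $G=(V,E_G)$ with $n=|V|$ nodes and nonnegative edge lengths, two nodes $s,t\in V$, and a time window $[R(v),D(v)]$ for each node. A solution is an $s$-$t$ walk that starts at $s$ at time $0$. Traversing an edge takes time equal to its length, and the walk may wait at nodes, so the time of a visit is at least the length of the walk up to that visit. A node is *counted* if it is visited at some time in its window. The goal is to maximize the number of counted nodes, and $\mathrm{OPT}$ is the maximum.

An $\alpha$-approximation is a polynomial-time algorithm that always outputs a walk counting at least $\mathrm{OPT}/\alpha$ nodes. *Deadline-TSP* is the special case $R\equiv0$.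

**Definition (Orienteering).** Given a graph, nodes $s,t$ and a budget $B$, find an $s$-$t$ walk of length at most $B$ that maximizes the number of distinct nodes visited.

The following results are quoted.

- Orienteering has a $(2+\varepsilon)$-approximation in undirected graphs.
- [Bansal-Blum-Chawla-Meyerson'04] If $\alpha$ is achievable for Orienteering, then Deadline-TSP has an $O(\alpha\log n)$-approximation and Orient-TW an $O(\alpha\log^2n)$-approximation. So Orient-TW in undirected graphs has an $O(\log^2n)$-approximation.
- [Chekuri-Pal'05] Orient-TW has an $O(\log n)$-approximation in quasi-polynomial time, even in directed graphs.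
- [Chekuri-Korula'07] For integer data, Orient-TW has an $O(\alpha\log L_{\max})$-approximation, where $L_{\max}$ is the maximum window length. There is also an $O(\alpha\max(\log n,\log(L_{\max}/L_{\min})))$-approximation, where $L_{\min}$ is the minimum window length.

The survey "Orienteering and related problems: mini-survey and open problems" (https://chekuri.cs.illinois.edu/talks/orienteering-ttic-workshop-2009.pdf) states the conjecture that Orient-TW in undirected graphs has an $O(\log n)$-approximation. We prove that it is true.

**Theorem 1.** *Suppose Orienteering has a polynomial-time $\alpha$-approximation ($\alpha\ge1$). Then there is a polynomial-time algorithm for Orient-TW that outputs a walk counting at least*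
$$\frac{\mathrm{OPT}}{2\alpha\,(1+\lfloor\log_2\mathrm{OPT}\rfloor)}$$
*nodes whenever $\mathrm{OPT}\ge1$. With $\alpha=2+\varepsilon$, the quoted result for undirected graphs, this is an $O(\log\mathrm{OPT})\subseteq O(\log n)$-approximation.*

**Normalization.** The data are rational; scale them so that all numbers are integers of polynomial bit length. Let $d$ denote shortest-path distance. If $t$ is not connected to $s$, there is no solution; otherwise delete all nodes not connected to $s$. Replace $R(v)$ by $\max(R(v),0)$, which changes nothing because all times are nonnegative. A node with $R(v)>D(v)$ can never be counted. It stays in the graph, but we ignore it when counting.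

**Definition (schedule).** A *schedule* is a sequence of entries $(u_1,\tau_1),\dots,(u_m,\tau_m)$ with $u_1=s$, $\tau_1\ge0$, $u_m=t$ and $\tau_{i+1}\ge\tau_i+d(u_i,u_{i+1})$. It counts $v$ if some entry $(v,\tau)$ has $\tau\in[R(v),D(v)]$.

A walk with its visit times, listing intermediate nodes and repeating an entry to express waiting, is a schedule. Conversely a schedule is realized by a walk along shortest paths, which counts at least the same nodes. So we may speak of schedules only. There is no deadline for reaching $t$, except that $t$'s own window decides whether $t$ is counted.

**Orienteering as a subroutine.** We apply it to complete graphs on node sets $X\subseteq V$ with lengths $d$, written $(X,d)$, and integer budgets. Some lengths may be $0$. If the routine insists on positive lengths, use lengths $Nd+1$ and budget $NB+N-1$ with $N=n+2$. This is equivalent. A walk can be shortcut to the first visits of its nodes followed by a final hop, so to at most $n$ hops; if its $d$-length is at most $B$, its new length is at most $NB+n\le NB+N-1$. Conversely, a walk of new length at most $NB+N-1$ has $d$-length less than $B+1$, hence at most $B$ by integrality.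

## 3. One window, point windows, disjoint windows

**One common window $[a,b]$, $a\ge0$.** Let the first and last counted visits of an optimal schedule be at $x$ and $y$. Try all pairs $x,y$. Go from $s$ to $x$, wait if necessary, and start at time $\theta=\max(a,d(s,x))$. Then run Orienteering from $x$ to $y$ with budget $b-\theta$, and finally go to $t$. The optimal schedule has $\sigma(x)\ge\theta$ and $\sigma(y)\le b$, so its part between these visits fits the budget and contains all counted nodes. Conversely, everything our walk visits during $[\theta,b]$ is counted. The loss is exactly the factor $\alpha$.

**Point windows $R(v)=D(v)$, all distinct.** Visit times are forced. Node $w$ can follow $v$ if and only if $R(v)+d(v,w)\le R(w)$, and $v$ can be first if and only if $d(s,v)\le R(v)$. This is a longest path problem in an acyclic digraph, solvable exactly.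

**Pairwise disjoint windows $I_1<I_2<\dots$, each shared by many nodes.** Combine the two ideas. Let $F(g,y,j)$ be the earliest time at which we can stand at $y$ having counted $j$ nodes from the first $g$ groups. To extend, choose entry and exit nodes of the next group and a number $\kappa$, and append a short walk that visits $\kappa$ nodes of that group inside its window. The subroutine needed is "few time units for $\kappa$ nodes" rather than "many nodes for $B$ time units"; this inversion is Lemma 2 below. Nothing is counted twice, since the groups are disjoint sets. The loss is again $\alpha$ only.

## 4. Where a dyadic tree on real time stops working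

Overlapping windows break the last dynamic program, because a node whose window meets two segments could be credited in both. Remembering the set of credited nodes would be exponential.

A sensible first attempt is to cut real time into dyadic intervals $[j2^\ell,(j+1)2^\ell)$. Assign each counted $v$ to the largest dyadic interval that contains $\sigma(v)$ and lies in the window, keep the most popular level, and treat its intervals in time order as the disjoint windows above. This meets two problems.

First, the number of levels is governed by the lengths of the windows and not by $n$. Place $s=t$ and nodes $v_1,\dots,v_m$ at one point, with the window of $v_a$ equal to $[2^a,2^{a+1}]$ and $\sigma(v_a)=2^a$. The numbers have $O(m)$ bits, so this is a polynomial-size input. The interval $[2^a,2^{a+1})$ lies in the window of $v_a$, and the next larger one, $[0,2^{a+1})$, does not. So $v_a$ has level $a$: there are $m$ nodes on $m$ different levels, and keeping one level loses a factor $m$.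

In the construction of Section 1 the same data behave well. The occupied cells are $C_a=\{2^a\}$, $1\le a\le m$. The window of $v_a$ contains only $C_a$ and, if $a<m$, $C_{a+1}$. So $\mu\le2$ and there are at most two levels. Ranks of occupied cells replace durations, and the number of ranks is at most $\mathrm{OPT}$.

Second, ranks depend on the optimal schedule, which the algorithm does not know, so the algorithm cannot process blocks as if they were given windows. It must recognize the groups by data in the input, and must still be sure that different groups are disjoint. A natural wish is that along the schedule the groups of one level increase in release time or in deadline. This is false for a whole level. In the example of Section 1, $u$ (window $[2,4]$, $\sigma=2$) and $v$ (window $[1,3]$, $\sigma=3$) both have level $0$, and $u$ is visited first; yet $R(u)>R(v)$ and $D(u)>D(v)$, so both keys decrease.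

The division into left and right children removes this problem. In the same example, the left class $a,v$ has deadlines $1<3$ and the right class $u,z$ has release times $2<4$, each in visiting order. We now turn this into a statement and prove it.

## 5. Structured schedules and the decomposition

**Definition ($K$-structured).** Fix $K\in\{R,D\}$. A schedule, together with disjoint nonempty node sets $X_1,\dots,X_q$ and a chosen entry with time $\sigma(v)$ for each $v\in\bigcup_gX_g$ (an entry at the node $v$), is *$K$-structured* if

- (S1) $\max_{v\in X_g}K(v)<\min_{v\in X_{g+1}}K(v)$ for all $g<q$;
- (S2) $R(v)\le\sigma(u)\le D(v)$ for all $g$ and all $u,v\in X_g$;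
- (S3) the chosen entries of $X_g$ precede those of $X_{g+1}$ for all $g<q$.

Its *value* is $\sum_g|X_g|$.

By (S2) with $u=v$, all nodes in the groups are counted. Condition (S2) says more: every chosen time of a group lies in every window of the group, so the group has the common window $[\max_{X_g}R,\ \min_{X_g}D]$. Condition (S1) will prevent double counting. In the example of Section 1 take all positions equal. Then the schedule with groups $\{a\},\{v\}$ is $D$-structured and the one with groups $\{u\},\{z\}$ is $R$-structured, each of value $2$. The groups $\{u\},\{v\}$, in this order, violate (S1) for both keys.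

**Lemma 1 (decomposition).** *Fix an optimal schedule with counted set $N$, $|N|=\mathrm{OPT}\ge1$, and for each $v\in N$ an entry with time $\sigma(v)\in[R(v),D(v)]$. Let $\mu\le\mathrm{OPT}$ be defined from these data as in Section 1. Then the at most $2(1+\lfloor\log_2\mu\rfloor)$ classes partition $N$, and for each class the same schedule is $R$-structured or $D$-structured with value equal to the size of the class.*

**Proof.** The number of classes and $\mu\le q\le|N|=\mathrm{OPT}$ were shown in Section 1. Fix a nonempty class. Its groups are the nonempty sets $X_B=\{v\text{ in the class}:B(v)=B\}$, ordered as the blocks $B$ are. They are disjoint and their sizes add up to the size of the class. We check the three conditions.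

**Step 1: a group has a common window (S2).** Let $u,v\in X_B$. Then $i(u)\in B\subseteq[l(v),r(v)]$, so $\sigma(u)\in C_{i(u)}\subseteq[R(v),D(v)]$.

**Step 2: groups are visited in block order (S3).** Let $B$ precede $\tilde B$, and let $u\in X_B$, $v\in X_{\tilde B}$. Then $i(u)<i(v)$, so $\sigma(u)<\sigma(v)$. Times along a schedule are nondecreasing, so the entry of $u$ comes first.

**Step 3: in a right class, release times increase (S1 with $K=R$).** Let $B$ precede $\tilde B$, let $P,\tilde P$ be their parents, and let $u\in X_B$, $v\in X_{\tilde B}$. Both blocks are right children on the same level and they are different, so their parents are different and $P$ wholly precedes $\tilde P$.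

We have $\tilde B\subseteq[l(v),r(v)]$ and $\tilde P\not\subseteq[l(v),r(v)]$. Since $\tilde B$ is the right half of $\tilde P$, $\max\tilde P=\max\tilde B\le r(v)$. So the failure is on the left:
$$1\le\min\tilde P<l(v).$$
Hence $C_{\min\tilde P}$ is an existing occupied cell. It is disjoint from the window of $v$ and precedes $C_{l(v)}$, which lies in that window. So all its points are $<R(v)$.

On the other hand, $l(u)\le\min B\le\max P<\min\tilde P$. The cell $C_{l(u)}$ lies in the window of $u$, so $R(u)$ is at most each of its points, and these are less than every point of $C_{\min\tilde P}$. Therefore $R(u)<R(v)$.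

**Step 4: in a left class, deadlines increase (S1 with $K=D$).** Use the same notation; now both blocks are left children, and again $P$ wholly precedes $\tilde P$. From $B\subseteq[l(u),r(u)]$ and $\min P=\min B\ge l(u)$, the failure $P\not\subseteq[l(u),r(u)]$ must be on the right: $r(u)<\max P$. Hence
$$r(u)+1\le\max P<\min\tilde P=\min\tilde B\le i(v)\le q.$$
So $C_{r(u)+1}$ is an existing occupied cell. It is disjoint from the window of $u$ and comes after $C_{r(u)}$, which lies in that window. So all its points are $>D(u)$. Moreover $r(v)\ge i(v)>r(u)+1$, so $C_{r(v)}$, which lies in the window of $v$, is later still. Any of its points is at most $D(v)$ and exceeds every point of $C_{r(u)+1}$. Therefore $D(u)<D(v)$.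

Steps 3 and 4 hold for all $u,v$ in the two groups, which gives (S1). $\blacksquare$

## 6. Inverting Orienteering

The dynamic program needs short walks with a prescribed number of nodes. An Orienteering routine provides them by bisection on the budget, although the number of nodes it returns need not be monotone in the budget.

**Lemma 2.** *Given a node set $X$, nodes $x,y\in X$ and $1\le\kappa\le|X|$ (with $\kappa=1$ if $x=y$), one can compute in polynomial time either "fail" ($\lambda=\infty$) or an $x$-$y$ walk of length $\lambda=\lambda(X,x,y,\kappa)$ visiting at least $\kappa$ nodes of $X$, such that every $x$-$y$ walk visiting $m$ nodes of $X$ with $\lceil m/\alpha\rceil\ge\kappa$ has length $\ge\lambda$. For $x=y$, $\kappa=1$ we have $\lambda=0$.*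

**Proof.** If $x=y$, take the trivial walk. Let $x\ne y$. For an integer $B\ge d(x,y)$ let $A(B)$ be the number of nodes visited by the walk that the $\alpha$-approximation returns on $(X,d)$ from $x$ to $y$ with budget $B$; outputs are stored, so that $A$ is a well-defined function. Let $M=n\cdot\max_{u,v}d(u,v)$.

**Step 1: what the approximation guarantees.** Call an $x$-$y$ walk in $G$ *good* if it visits $m$ nodes of $X$ with $\lceil m/\alpha\rceil\ge\kappa$. Shortcut a good walk to the first visits of these $m$ nodes, followed by a hop to $y$. The result is an $x$-$y$ walk in $(X,d)$ that is no longer, visits the same $m$ nodes, and has at most $m\le n$ hops, so its length is an integer at most $M$. If this length is at most $B$, then the Orienteering optimum for $B$ is at least $m$. Hence $A(B)\ge m/\alpha$, and since $A(B)$ is an integer, $A(B)\ge\lceil m/\alpha\rceil\ge\kappa$. In short: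
$$\text{if a good walk has length}\le B\text{, or if }B=M\text{ and a good walk exists, then }A(B)\ge\kappa.\tag{1}$$

**Step 2: the shortest budget suffices.** If $A(d(x,y))\ge\kappa$, return that walk. Its length is $d(x,y)$, and no $x$-$y$ walk is shorter.

**Step 3: even the largest budget fails.** Otherwise, if $A(M)<\kappa$, report "fail". By (1) there is no good walk, so the claim about good walks is vacuous.

**Step 4: bisection.** Otherwise $A(d(x,y))<\kappa\le A(M)$. Bisection that maintains "value $<\kappa$ at the lower end, value $\ge\kappa$ at the upper end" finds an integer $B$ with $A(B-1)<\kappa\le A(B)$ after $O(\log(M+2))$ evaluations, a number polynomial in the bit length. Return the walk for budget $B$, with each hop replaced by a shortest path; its length is $\lambda\le B$. Suppose a good walk had length $<\lambda\le B$. Lengths are integers, so its length is at most $B-1$, and (1) gives $A(B-1)\ge\kappa$, a contradiction. $\blacksquare$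

## 7. A dynamic program over the key $K$

**Lemma 3.** *For each $K\in\{R,D\}$ there is a polynomial-time algorithm producing a schedule that counts at least $m/\alpha$ nodes, where $m$ is the maximum value of a $K$-structured schedule.*

The algorithm describes a group by four numbers from the input: the smallest and largest key, the latest release time and the earliest deadline. The groups themselves stay unknown. The algorithm uses the larger set of all nodes compatible with the four numbers.

**Proof.** Only nodes with $R(v)\le D(v)$ are placed in the sets below. Let $k^1<\dots<k^p$ be the distinct values of $K$ on these nodes (superscripts are indices).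

**Step 1: types.** A *type* is $\gamma=(i_1,i_2,c,b)$ with $1\le i_1\le i_2\le p$, $c$ a release time occurring in the input, $b$ a deadline occurring in the input, and $c\le b$. Its node set is
$$X_\gamma=\{v:\ k^{i_1}\le K(v)\le k^{i_2},\ R(v)\le c,\ D(v)\ge b\}.$$
There are $O(n^4)$ types. Every $v\in X_\gamma$ satisfies $[c,b]\subseteq[R(v),D(v)]$.

**Step 2: the recursion.** For $0\le i\le p$, $y\in V$ and $0\le j\le n$ we define $F(i,y,j)$, meant as an early time at which we can stand at $y$ having counted $j$ nodes with keys at most $k^i$. Put $F(0,s,0)=0$ and all other $F(0,\cdot,\cdot)=\infty$. For $i\ge1$, let $F(i,y,j)$ be the minimum of $F(i-1,y,j)$ and all values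
$$\theta+\lambda(X_\gamma,x,y,\kappa),\qquad\theta=\max\bigl(c,\ F(i_1-1,y',j-\kappa)+d(y',x)\bigr),\tag{2}$$
over types $\gamma=(i_1,i,c,b)$, nodes $y'\in V$ and $x,y\in X_\gamma$, and $1\le\kappa\le\min(j,|X_\gamma|)$ with $\kappa=1$ if $x=y$, subject to
$$\theta+\lambda(X_\gamma,x,y,\kappa)\le b.\tag{3}$$
The algorithm takes the largest $j$ for which some $F(p,y,j)$ is finite ($j=0$, $y=s$ always qualifies), reconstructs the corresponding schedule, and then goes from $y$ to $t$. The numbers of states, of transitions and of calls to Lemma 2 are polynomial, so the running time is polynomial.

**Step 3: soundness, or why $j$ nodes are really counted.** We show by induction on $i$: if $F(i,y,j)<\infty$, there is an initial part of a schedule, starting at $s$ at time $0$ and ending with the entry $(y,F(i,y,j))$, that counts at least $j$ distinct nodes with keys at most $k^i$. For $i=0$ this is the single entry $(s,0)$. If $F(i,y,j)=F(i-1,y,j)$, use the induction hypothesis.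

Otherwise the value comes from (2). Take the part ending at $(y',F(i_1-1,y',j-\kappa))$. It counts at least $j-\kappa$ nodes with keys at most $k^{i_1-1}$ (none, if $i_1=1$). Go to $x$, wait there until $\theta$, and follow the walk of Lemma 2 without waiting. It visits at least $\kappa$ nodes of $X_\gamma$ at times in $[\theta,\theta+\lambda]$. By $\theta\ge c$ and (3) this is contained in $[c,b]\subseteq[R(v),D(v)]$ for all $v\in X_\gamma$. So these $\kappa$ nodes are counted. Their keys lie in $[k^{i_1},k^i]$, so they differ from the earlier $j-\kappa$ nodes. Together at least $j$ distinct nodes with keys at most $k^i$ are counted.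

**Step 4: the parameters of an unknown structured schedule.** Take a $K$-structured schedule of value $m$ with groups $X_1,\dots,X_q$, and let $m_g=|X_g|$. If $m=0$ there is nothing to show. Let $x_g,y_g$ be the nodes of the first and last chosen entries of $X_g$ in schedule order. Different nodes have different entries, so $x_g=y_g$ only if $m_g=1$. Put $\gamma_g=(i_1^g,i_2^g,c_g,b_g)$, where $k^{i_1^g}$ and $k^{i_2^g}$ are the minimum and maximum of $K$ on $X_g$, $c_g=\max_{X_g}R$ and $b_g=\min_{X_g}D$. Then:

- By (S2), $c_g\le\sigma(u)\le b_g$ for all $u\in X_g$. In particular $c_g\le b_g$, so $\gamma_g$ is a type.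
- $X_g\subseteq X_{\gamma_g}$, directly from the definitions.
- By (S1), $i_2^{g-1}\le i_1^g-1$; with $i_2^0=0$ this also holds for $g=1$.

Put $\kappa_g=\lceil m_g/\alpha\rceil$. Since $\alpha\ge1$, $1\le\kappa_g\le m_g\le|X_{\gamma_g}|$, and $\kappa_g=1$ if $x_g=y_g$. The groups are disjoint, so $\kappa_1+\dots+\kappa_g\le n$.

**Step 5: completeness, or why the program keeps up with the structured schedule.** We claim, for $0\le g\le q$,
$$F\bigl(i_2^g,\,y_g,\,\kappa_1+\dots+\kappa_g\bigr)\le\sigma(y_g),\tag{4}$$
where $y_0=s$ and $\sigma(y_0)=0$. For $g=0$ this is $F(0,s,0)=0$. Let $g\ge1$ and assume (4) for $g-1$. By definition $F$ is nonincreasing in $i$, and $i_1^g-1\ge i_2^{g-1}$, so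
$$F\bigl(i_1^g-1,\,y_{g-1},\,\kappa_1+\dots+\kappa_{g-1}\bigr)\le\sigma(y_{g-1}).$$
By (S3) the schedule passes the chosen entry of $y_{g-1}$ before that of $x_g$, so $\sigma(y_{g-1})+d(y_{g-1},x_g)\le\sigma(x_g)$. For $g=1$ the same inequality holds because the schedule starts at $s$ at a time $\tau_1\ge0$. Also $c_g\le\sigma(x_g)$. Hence in the transition (2) with $\gamma=\gamma_g$, $y'=y_{g-1}$, $x=x_g$, $y=y_g$, $\kappa=\kappa_g$ we have $\theta\le\sigma(x_g)$.

Between the chosen entries of $x_g$ and $y_g$ the schedule visits all of $X_g$ along a walk of length at most $\sigma(y_g)-\sigma(x_g)$. This walk visits at least $m_g$ nodes of $X_{\gamma_g}$, and $\lceil m_g/\alpha\rceil=\kappa_g$. By Lemma 2,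
$$\lambda(X_{\gamma_g},x_g,y_g,\kappa_g)\le\sigma(y_g)-\sigma(x_g),$$
so in particular the routine did not fail. If $x_g=y_g$, this reads $0\le0$. Therefore $\theta+\lambda\le\sigma(y_g)\le b_g$. So (3) holds, the transition is admissible, and (4) follows for $g$.

**Step 6: the guarantee.** With $g=q$ in (4) and monotonicity in $i$, the state $(p,y_q,\sum_g\kappa_g)$ has a finite value. So the algorithm attains
$$j\ \ge\ \sum_g\lceil m_g/\alpha\rceil\ \ge\ m/\alpha,$$
and by Step 3 its schedule counts at least $j$ nodes. $\blacksquare$

**Proof of Theorem 1.** Run the algorithm of Lemma 3 for $K=R$ and for $K=D$ and output the better schedule. Let $\mathrm{OPT}\ge1$. By Lemma 1 some class of an optimal schedule has at least $\mathrm{OPT}/\bigl(2(1+\lfloor\log_2\mu\rfloor)\bigr)$ nodes and gives an $R$- or $D$-structured schedule of that value. So the output counts at least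
$$\frac{\mathrm{OPT}}{2\alpha(1+\lfloor\log_2\mu\rfloor)},\qquad\mu\le\mathrm{OPT}\le n,\tag{5}$$
nodes. With, say, $\alpha=3$, the ratio is at most $6(1+\lfloor\log_2n\rfloor)=O(\log n)$. This proves the conjecture. $\blacksquare$

Note that the algorithm never uses cells, blocks, classes or $\mu$. They exist only in the analysis.

## 8. Refined ratios, Deadline-TSP, directed graphs and several windows

In Theorem 2 windows are normalized as in Section 2, windows with $R(v)>D(v)$ are disregarded, and $\mathrm{OPT}\ge1$. Let $\Delta$ be the maximum number of distinct endpoint values (of all windows) lying in one window.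

**Theorem 2.** *The algorithm above, which does not need to know $\mu$, has the following properties.*

*(a) Its ratio is at most $2\alpha(1+\lfloor\log_2\mu\rfloor)$. Here $\mu$ is the maximum, over counted nodes $v$, of the number of occupied cells inside $v$'s window, for any chosen optimal schedule. It satisfies $\mu\le\min\{\mathrm{OPT},2\Delta-1\}$. In particular the ratio is $O(\alpha(1+\log\mathrm{OPT}))$. For integer window endpoints it is also $O(\alpha\log(2+L_{\max}))$. So it simultaneously covers the quoted bounds of [Chekuri-Korula'07].*

*(b) For Deadline-TSP the ratio is at most $\alpha(1+\lfloor\log_2\min\{\mathrm{OPT},2\Delta-1\}\rfloor)$. If there are $\delta$ distinct deadlines, then $\Delta\le\delta+1$.*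

*(c) The same holds in directed graphs with $\alpha$ the directed Orienteering ratio, and also if one requires arrival at $t$ by a hard deadline $T$.*

*(d) If every node has at most $w$ windows, any one of which may be used, the ratio is at most $2\alpha w(1+\lfloor\log_2(w\,\mathrm{OPT})\rfloor)$.*

**Proof of (a): count cells in a window.** The ratio is (5), and $\mu\le\mathrm{OPT}$ is part of Lemma 1. A window that contains $e$ points of $E$, among them its own endpoints, is the union of $e$ singleton cells and the $e-1$ open intervals between consecutive points. So it contains at most $2e-1\le2\Delta-1$ occupied cells, and $\mu\le2\Delta-1$. If window endpoints are integers (before scaling; the number $e$ does not change under scaling), then $e\le L_{\max}+1$, so $\mu\le2L_{\max}+1$ and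
$$1+\lfloor\log_2\mu\rfloor\le1+\log_2\bigl(2(L_{\max}+2)\bigr)=2+\log_2(2+L_{\max})\le3\log_2(2+L_{\max}).$$
For the comparison with the quoted bounds: if $L_{\max}\ge2$ then $2+L_{\max}\le L_{\max}^2$, so $\log(2+L_{\max})\le2\log L_{\max}$. Also $1+\log_2\mathrm{OPT}\le2\log_2n$ for $n\ge2$, which is covered by $\max(\log n,\log(L_{\max}/L_{\min}))$.

**Proof of (b): right classes are empty when $R\equiv0$.** Let $v\in N$ and $i\le i(v)$. The cell $C_i$ contains a visit time $\sigma(u)\ge0$. If $i<i(v)$, then $\sigma(u)<\sigma(v)\le D(v)$, so $C_i$ meets the window $[0,D(v)]$; for $i=i(v)$ it does so anyway. A window is a union of cells, so $C_i\subseteq[0,D(v)]$. Hence $l(v)=1$. In Step 3 of Lemma 1 we saw that the parent of a right child $B(v)$ sticks out of $[l(v),r(v)]$ on the left: with $P$ this parent, $l(v)>\min P\ge1$. So no $v$ is in a right class. Only the $1+\lfloor\log_2\mu\rfloor$ left classes remain, which saves the factor $2$, and $\mu\le\min\{\mathrm{OPT},2\Delta-1\}$ by (a). A window $[0,D(v)]$ contains no endpoint values other than $0$ and the $\delta$ deadlines, so $\Delta\le\delta+1$.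

**Proof of (c): check what was used.** Symmetry of $d$ was never used. In a directed graph, first delete all nodes not reachable from $s$ or from which $t$ is not reachable (if $t$ is not reachable from $s$, there is no solution). No $s$-$t$ walk uses a deleted node. Distances between remaining nodes do not change either, since every node on a path between two remaining nodes is reachable from $s$ and reaches $t$. In Lemma 2 take $M=n\cdot\max d(u,v)$ over finite distances; a good walk has only finite hops, so (1) remains true. A pair $x,y$ with $d(x,y)=\infty$ simply fails, correctly, as no walk exists. In (2) a pair $y',x$ with $d(y',x)=\infty$ gives $\theta=\infty$ and is inadmissible. The rest is unchanged.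

For a hard deadline $T$, all schedules, including the structured ones, must reach $t$ by time $T$. The algorithm accepts only final states with $F(p,y,j)+d(y,t)\le T$. Soundness is clear. For completeness, (4) gives $F(p,y_q,\sum_g\kappa_g)\le\sigma(y_q)$, and the structured schedule reaches $t$ after the chosen entry of $y_q$ and by time $T$, so $\sigma(y_q)+d(y_q,t)\le T$. Hence this state is accepted.

**Proof of (d): copies.** Give each node one co-located copy per window: keep the node itself with an empty window (this takes care of $s$ and $t$), and attach each copy by an edge of length $0$ (two arcs in the directed case). Let $\mathrm{OPT}'$ be the optimum of the new instance. A schedule of the original instance, with copies inserted at the times of visits, counts at least one copy of each node it counted, so $\mathrm{OPT}'\ge\mathrm{OPT}$. Conversely, replace copies by their nodes; a schedule counting $j$ copies counts at least $j/w$ nodes. So $\mathrm{OPT}'\le w\,\mathrm{OPT}$. The algorithm on the new instance counts at least $\mathrm{OPT}'/\bigl(2\alpha(1+\lfloor\log_2\mathrm{OPT}'\rfloor)\bigr)$ copies, hence at least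
$$\frac1w\cdot\frac{\mathrm{OPT}'}{2\alpha(1+\lfloor\log_2\mathrm{OPT}'\rfloor)}\ \ge\ \frac{\mathrm{OPT}}{2\alpha w(1+\lfloor\log_2(w\,\mathrm{OPT})\rfloor)}$$
nodes, using $\mathrm{OPT}'\ge\mathrm{OPT}$ in the numerator and $\mathrm{OPT}'\le w\,\mathrm{OPT}$ in the logarithm. $\blacksquare$

## 9. Structured schedules must lose a logarithm

One may ask whether a cleverer choice of groups in Lemma 1 could save the logarithm. It cannot, up to constants. This concerns only the passage to structured schedules and is not a hardness result for Orient-TW.

**Proposition 1.** *Up to constants, the logarithmic loss in passing to structured schedules cannot be avoided, even for Deadline-TSP on a line. For every $k\ge1$ there is an instance with $\mathrm{OPT}\ge k(1+\lfloor\log_2k\rfloor)$ in which every $R$- or $D$-structured schedule has value at most $12k+1$.*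

**Step 1: the instance.** Let $h=\lfloor\log_2k\rfloor$. On the line put $s$ at $0$ and $t$ at $k$, both with window $[0,0]$. At each point $i\in\{1,\dots,k\}$ put nodes $v_{i,\ell}$, $0\le\ell\le h$, with window $[0,i+2^\ell]$. For $k=2$ these are two nodes at $1$, with deadlines $2,3$, and two nodes at $2$, with deadlines $3,4$. Walking straight to $t$ reaches $i$ at time $i$ and counts all $k(h+1)$ nodes $v_{i,\ell}$.

The node $t$ is never counted, since it cannot be reached before time $k>0$. Removing $s$ from a structured schedule's groups (and dropping its group if that becomes empty) keeps it structured and lowers the value by at most $1$. So it suffices to bound by $12k$ the value of structured schedules whose groups consist of nodes $v_{i,\ell}$.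

**Step 2: two budgets for a $D$-structured schedule.** Let group $X_g$ have minimum and maximum deadlines $b_g$ and $b_g+B_g$, and let its locations span width $w_g$ (rightmost minus leftmost). All deadlines are integers in $[2,2k]$. By (S1) the intervals $[b_g,b_g+B_g]$ are disjoint, and each contains $B_g+1$ integers, so
$$\sum_g(B_g+1)\le2k.\tag{6}$$
By (S3) the time spans from the first to the last chosen visit of the groups do not overlap, except possibly in endpoints. They lie in $[0,2k]$, since visits respect deadlines. The span of group $g$ has length at least $w_g$, since the extreme locations are both visited in it. So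
$$\sum_gw_g\le2k.\tag{7}$$

**Step 3: how many levels $\ell$ occur at one location.** Let $v_{i,\ell}\in X_g$, visited at the chosen time $\sigma$. Then $i\le\sigma$, because $i$ is the distance from $s$, and $\sigma\le b_g$ by (S2). Its deadline satisfies $b_g\le i+2^\ell\le b_g+B_g$. With $j=\max(1,b_g-i)$ this gives
$$j\le2^\ell\le j+B_g.$$
So $\ell$ lies in an interval of length $\log_2(1+B_g/j)$, which contains at most $1+\log_2(1+B_g/j)$ integers.

**Step 4: summing over locations.** At most $w_g+1$ locations $i$ occur. Since $i\le b_g$, distinct $i$ give distinct $j$, except that $i=b_g$ and $i=b_g-1$ both give $j=1$. Set aside one of these two if both occur; it contributes at most $\log_2(1+B_g)$ beyond its summand $1$. The remaining values $j$ are at most $w_g+1$ distinct positive integers, and $\log_2(1+B_g/j)$ is nonincreasing in $j$. So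
$$|X_g|\le(w_g+1)+\log_2(1+B_g)+\sum_{j=1}^{w_g+1}\log_2\Bigl(1+\frac{B_g}j\Bigr).$$
In the sum, terms with $j>B_g$ are at most $1$ each, so together at most $w_g+1$. For $j\le B_g$ we have $1+B_g/j\le2B_g/j$, so these terms total at most
$$\sum_{j=1}^{B_g}\Bigl(1+\log_2\frac{B_g}j\Bigr)=B_g+\log_2\frac{B_g^{B_g}}{B_g!}\le B_g(1+\log_2e)\le3B_g.$$
Here we used $B^B/B!\le e^B$, which holds because the left side is one term of the power series of $e^B$; for $B_g=0$ the sum is empty. With $\log_2(1+B_g)\le B_g$ for integers $B_g\ge0$ we get
$$|X_g|\le2(w_g+1)+4B_g.$$

**Step 5: summing over groups.** Since $2(w_g+1)+4B_g\le2w_g+4(B_g+1)$, (6) and (7) bound the value by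
$$2\sum_gw_g+4\sum_g(B_g+1)\le4k+8k=12k.$$

**Step 6: $R$-structured schedules.** All release times are $0$, so (S1) allows only one group. Let $b$ be its minimum deadline. As before, $v_{i,\ell}$ in the group implies $i\le b$ and $2^\ell\ge j=\max(1,b-i)$. For fixed $\ell$ there are at most $2^\ell$ values of $j$, and each determines $i$, except that $j=1$ may come from two locations. So the number of nodes is at most
$$\sum_{\ell=0}^h(2^\ell+1)=(h+1)+(2^{h+1}-1)\le k+2k=3k,$$
using $h+1\le2^h\le k$. This is at most $12k$. $\blacksquare$
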